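# Square sequences and an algebra all of whose small subalgebras carry measures

## 1. Measure algebras, chain condition, weak distributivity

An *antichain* in a Boolean algebra is a set of nonzero, pairwise disjoint elements; in a complete algebra it is maximal exactly when its supremum is $1$. An algebra is *$\sigma$-complete* if all countable suprema exist. A probability $m$ on a $\sigma$-complete algebra is *countably additive* if $m(\bigvee_n b_n)=\sum_n m(b_n)$ for pairwise disjoint $b_n$, and *strictly positive* if $m(b)>0$ for $b\ne0$.

**Definition (measure algebra).** A complete Boolean algebra is a *measure algebra* if it carries a strictly positive, countably additive probability measure.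

Example: $\mathcal P(\omega)$ with $m(A)=\sum_{n\in A}2^{-n-1}$. Another is the algebra of Borel subsets of $[0,1]$ modulo Lebesgue null sets; its completeness follows from Facts 1.1 and 1.2 below.

**Definition (ccc).** An algebra is *ccc* if every antichain in it is countable.

Example: $\mathcal P(\omega)$ is ccc, because disjoint nonempty subsets of $\omega$ have different least elements. $\mathcal P(\omega_1)$ is not, because of the singletons.

**Definition (weak distributivity).** A complete algebra $\mathcal B$ is *weakly distributive* if for every sequence $\langle P_n:n<\omega\rangle$ of countable maximal antichains and every nonzero $b$ there are a nonzero $c\le b$ and finite sets $F_n\subseteq P_n$ with $c\le\bigvee F_n$ for all $n$.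

Example: in $\mathcal P(\omega)$ take $c=\{k\}\subseteq b$ and let $F_n$ consist of the one member of $P_n$ that contains $k$. A non-example is the algebra of regular open subsets of $\omega^\omega$. It is ccc, since the space has a countable base. Put $P_n=\{\{x:x(n)=k\}:k<\omega\}$. If $c\ne0$ were below $\bigvee F_n$ for all $n$, with $F_n$ finite, then $c$ would contain a basic open set $[s]$ with $s$ of some length $l$. Choosing $k$ with $\{x:x(l)=k\}\notin F_l$, the nonempty set $[s^\frown k]$ is below $c$ and disjoint from $\bigvee F_l$, a contradiction.

**Definition (complete subalgebra).** A subalgebra $\mathcal A$ of a complete algebra $\mathcal B$ is a *complete subalgebra* if $\bigvee^{\mathcal B}X\in\mathcal A$ for every $X\subseteq\mathcal A$.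

Example: the unions of blocks $\{2n,2n+1\}$ form a complete subalgebra of $\mathcal P(\omega)$. The finite and cofinite sets form a subalgebra that is not complete.

**Fact 1.1.** In a $\sigma$-complete algebra that is ccc, every set $X$ has a supremum, and it is the supremum of a countable subset of $X$. So a ccc $\sigma$-complete algebra is complete, and in it a subalgebra closed under countable suprema is a complete subalgebra.

*Proof.* Let $A$ be a maximal antichain among the nonzero elements that lie below some member of $X$. It is countable; let $e=\bigvee A$. If some $x\in X$ were not below $e$, then $x\setminus e$ would be nonzero, below $x$ and disjoint from all of $A$, against maximality. So $e$ bounds $X$. Every upper bound of $X$ bounds $A$, so $e=\bigvee X$. Choosing $x_a\in X$ with $x_a\ge a$ for $a\in A$ gives $e=\bigvee_{a\in A}x_a$. $\square$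

**Fact 1.2.** A $\sigma$-complete algebra with a strictly positive countably additive probability $m$ is ccc, hence complete, and it is weakly distributive.

*Proof.* An antichain has at most $n$ elements of measure at least $1/n$, so it is countable. Given $P_n$ and $b\ne0$, countable additivity gives finite $F_n\subseteq P_n$ with $m(b\setminus\bigvee F_n)<2^{-n-2}m(b)$. For $c=b\wedge\bigwedge_n\bigvee F_n$ we get $m(b\setminus c)\le\sum_n2^{-n-2}m(b)=\frac12m(b)$, so $c\neq0$. $\square$

**Fact 1.3.** If $X$ has $\nu\ge2$ elements, the $\sigma$-subalgebra generated by $X$ in a $\sigma$-complete algebra has at most $\nu^{\aleph_0}$ elements. In a ccc complete algebra the same bound holds for the complete subalgebra generated by $X$.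

*Proof.* Starting from $X\cup\{0,1\}$, add complements and countable suprema $\omega_1$ times, taking unions at limits. Each stage has at most $\nu^{\aleph_0}$ elements, since $(\nu^{\aleph_0})^{\aleph_0}=\nu^{\aleph_0}\ge\aleph_1$. The union of the $\omega_1$ stages is closed, because a countable subset of it lies in one stage. The second sentence follows by Fact 1.1. $\square$

## 2. Square principles and the arithmetic hypothesis

Throughout, $\lambda$ is a regular uncountable cardinal. We use Fodor's lemma: a function $f$ with $f(\alpha)<\alpha$ on a stationary subset of $\lambda$ is constant on a stationary subset. Also, if a stationary set is split into fewer than $\lambda$ pieces, one piece is stationary.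

**Definition (limit point).** A *limit point* of a set $C$ of ordinals is a limit ordinal $\delta>0$ with $\sup(C\cap\delta)=\delta$.

Example: the limit points of the set $\omega\cdot2$ are $\omega$ and $\omega\cdot 2$. The set $\{\omega+n:0<n<\omega\}$ has the single limit point $\omega\cdot2$.

**Definition ($\square_\kappa$).** For an infinite cardinal $\kappa$, $\square_\kappa$ says that there is a sequence $\langle C_\alpha:\alpha<\kappa^+,\ \alpha\text{ limit}\rangle$ such that each $C_\alpha$ is a club subset of $\alpha$, $\operatorname{otp}(C_\alpha)\le\kappa$, and $C_\beta=C_\alpha\cap\beta$ whenever $\beta<\alpha$ is a limit point of $C_\alpha$.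

Example: $\square_\omega$ holds. For each countable limit $\alpha$ let $C_\alpha$ be cofinal in $\alpha$ of order type $\omega$. Then $C_\alpha$ has no limit points below $\alpha$, so coherence is vacuous. For uncountable $\kappa$, a $C_\alpha$ of order type above $\omega$ does have limit points below $\alpha$, and coherence becomes a real restriction.

**Definition ($\square(\lambda)$, thread).** $\square(\lambda)$ says that there are clubs $C_\alpha\subseteq\alpha$ ($\alpha<\lambda$ limit) such that $C_\beta=C_\alpha\cap\beta$ whenever $\beta<\alpha$ is a limit point of $C_\alpha$, and there is no *thread*, that is, no club $C\subseteq\lambda$ with $C\cap\alpha=C_\alpha$ for every limit point $\alpha<\lambda$ of $C$.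

Example: the sequence $C_\alpha=\alpha$ is coherent but has the thread $C=\lambda$, so it does not witness $\square(\lambda)$. The sequence above for $\square_\omega$ witnesses $\square(\omega_1)$: if $C$ were a thread and $\alpha$ the supremum of its first $\omega+\omega$ elements, then $C\cap\alpha$ would have type $\omega+\omega$ while $C_\alpha$ has type $\omega$. The same computation works in general.

**Fact 2.1.** $\square_\kappa$ implies $\square(\kappa^+)$, by the same sequence.

*Proof.* If $C$ were a thread and $\alpha$ the supremum of its first $\kappa+\omega$ elements, then $\alpha<\kappa^+$ is a limit point of $C$ and $\operatorname{otp}(C_\alpha)=\operatorname{otp}(C\cap\alpha)=\kappa+\omega>\kappa$, a contradiction. $\square$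

**Definition ($(\mathrm A)_\lambda$).** $(\mathrm A)_\lambda$ says: $\mu^{\aleph_0}<\lambda$ for all cardinals $\mu<\lambda$.

Example: if $\kappa^{\aleph_0}=\kappa$, then $(\mathrm A)_{\kappa^+}$ holds, because $\mu\le\kappa$ gives $\mu^{\aleph_0}\le\kappa$. In particular $\lambda=(2^{\aleph_0})^+$ qualifies. Taking $\mu=2$ shows that $(\mathrm A)_\lambda$ implies $\lambda>2^{\aleph_0}\ge\aleph_1$, so $\lambda=\omega_1$ never qualifies.

## 3. Does $\square_\kappa$ give a non-measure algebra with all small subalgebras measure algebras?

Every measure algebra is ccc and weakly distributive (Fact 1.2). Von Neumann asked whether, conversely, every ccc weakly distributive complete Boolean algebra is a measure algebra. Here is a statement that produces counterexamples of a special kind: their failure to be measure algebras cannot be seen on any smaller complete subalgebra.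

**Definition ($(*)_\lambda$).** $(*)_\lambda$ says: there is a ccc weakly distributive complete Boolean algebra of cardinality $\lambda$ which is not a measure algebra, but all of whose complete subalgebras of cardinality $<\lambda$ are measure algebras. For an uncountable cardinal $\kappa$ with $\kappa^{\aleph_0}=\kappa$, $(*)$ is $(*)_{\kappa^+}$.

The paper "Von Neumann's Problem And Large Cardinals" shows in its Theorem 2 that $(*)$ holds under an additional anti-large-cardinal hypothesis on $\kappa$; the algebra obtained there has size at least $\beth_{\omega_1}^+$. It leaves the following question: is $\square_\kappa$ enough? That is, does ZFC $+\ \square_\kappa$ prove $(*)$ for every uncountable $\kappa$ with $\kappa^{\aleph_0}=\kappa$?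

The answer is yes, and a weaker principle suffices.

**Theorem 3.1 (Main Theorem).** If $\lambda$ is regular uncountable and $(\mathrm A)_\lambda$ and $\square(\lambda)$ hold, then $(*)_\lambda$ holds.

**Corollary 3.2.** For every uncountable $\kappa$ with $\kappa^{\aleph_0}=\kappa$, ZFC $+\ \square_\kappa$ proves $(*)$.

The corollary follows from the theorem with $\lambda=\kappa^+$, by Fact 2.1 and the example for $(\mathrm A)_\lambda$. No assumption on $2^\kappa$ is needed, and $\square(\kappa^+)$ suffices. One may have $\kappa=2^{\aleph_0}$ and $|\mathcal B|=(2^{\aleph_0})^+$.

**Where a witness must be looked for.** Two quick tests. A complete atomic algebra is $\mathcal P(X)$ for its set of atoms $X$; it is ccc only if $X$ is countable, and then it is a measure algebra. So no atomic algebra witnesses $(*)_\lambda$. Next, assume $(\mathrm A)_\lambda$. A ccc complete algebra generated by $\nu<\lambda$ elements has size at most $(\nu+2)^{\aleph_0}<\lambda$, so a witness needs $\lambda$ generators. If $\mathcal B=\{b_i:i<\lambda\}$ is a witness and $\mathcal B_\alpha$ is the complete subalgebra generated by $\{b_i:i<\alpha\}$, then $\mathcal B$ is the increasing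 union of the $\mathcal B_\alpha$, each of which is a measure algebra of size $<\lambda$. So a witness is always an increasing union of $\lambda$ small measure algebras. We shall build such a chain.

## 4. Chains of product measures and coherent families

**The obvious chain fails.** Suppose we build $\mathcal B_\alpha$ together with measures $m_\alpha$ so that $m_\beta$ extends $m_\alpha$ for $\alpha<\beta$. Then $\bigcup_\alpha m_\alpha$ is a strictly positive probability on the union $\mathcal B$. It is countably additive, because $\operatorname{cf}\lambda>\omega$ puts every countable sequence into one $\mathcal B_\alpha$. So $\mathcal B$ is a measure algebra. The measures must therefore change along the chain. Only their null ideals may cohere.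

**How much may a product measure change?** Fix a countable set $S\ne\emptyset$ and distinct reals $p_s\in[\frac13,\frac23]$ $(s\in S)$. For $\xi<\lambda$ let $x_\xi=\{z\in2^\lambda:z(\xi)=1\}$. For $a\subseteq\lambda$ let $\Sigma(a)$ be the $\sigma$-algebra on $2^\lambda$ generated by $\{x_\xi:\xi\in a\}$, and put $\Sigma_\alpha=\Sigma(\alpha)$. Every $E\in\Sigma(a)$ lies in $\Sigma(a')$ for some countable $a'\subseteq a$, since the union of these $\Sigma(a')$ is a $\sigma$-algebra containing the generators. For $G:\alpha\to S$ (with $\alpha\le\lambda$) let $\mu_G$ be the product probability on $\Sigma_\alpha$ for which the $x_\xi$ $(\xi<\alpha)$ are independent and $\mu_G(x_\xi)=p_{G(\xi)}$. Write $G=^*G'$ if $G,G'$ have the same domain and differ at only finitely many points.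

**Lemma 4.1.** If $G,G':\alpha\to S$ and $G=^*G'$, then $\mu_G$ and $\mu_{G'}$ have the same null sets.

*Proof.* Let $D$ be the finite set where they differ. For $\xi\in D$ let $q_\xi$ be the function equal to $p_{G'(\xi)}/p_{G(\xi)}$ on $x_\xi$ and to $(1-p_{G'(\xi)})/(1-p_{G(\xi)})$ off $x_\xi$. Its values lie in $[\frac12,2]$. The formula $E\mapsto\int_E\prod_{\xi\in D}q_\xi\,d\mu_G$ defines a measure. Let $e\supseteq D$ be finite and consider a cylinder that prescribes $z(\xi)$ for $\xi\in e$ only. The density is constant on it, and multiplying by it replaces the factors for $\xi\in D$ by those of $\mu_{G'}$. So this measure agrees with $\mu_{G'}$ on such cylinders. Together with $\emptyset$ they form a family closed under intersections that generates $\Sigma_\alpha$, and both measures have total mass $1$. Hence they are equal. As the density is positive, the null sets are the same. $\square$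

Infinitely many changes can be fatal. On $2^\omega$, let one measure give all $x_n$ probability $\frac13$ and the other give all $x_n$ probability $\frac23$. By the strong law of large numbers, the set of $z$ whose digits have limiting frequency $\frac13$ has measure $1$ for the first and $0$ for the second.

**Definition (coherent family).** A *coherent family* is a sequence of functions $F_\alpha:\alpha\to S$ $(\alpha<\lambda)$ with

(a) $\{\xi<\alpha:F_\alpha(\xi)\ne F_\beta(\xi)\}$ is finite for $\alpha<\beta<\lambda$.

It is *nontrivial* if in addition

(b) there is no unbounded $T\subseteq\lambda$ with $F_\alpha=F_\beta\restriction\alpha$ for all $\alpha<\beta$ in $T$.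

Example: given any $F:\lambda\to S$, the functions $F_\alpha=F\restriction\alpha$ form a coherent family for which $T=\lambda$ violates (b). Nontrivial families are harder to come by; Section 6 builds one.

**Lemma 4.2.** For a coherent family, (b) fails if and only if there is $F:\lambda\to S$ with $F_\alpha=^*F\restriction\alpha$ for all $\alpha<\lambda$.

*Proof.* If $T$ violates (b), put $F=\bigcup_{\alpha\in T}F_\alpha$. For $\gamma<\lambda$ pick $\alpha\in T$ above $\gamma$; then $F_\gamma=^*F_\alpha\restriction\gamma=F\restriction\gamma$. Conversely, let $F$ be given and let $D_\alpha$ be the finite set where $F_\alpha$ and $F$ differ. For limit $\alpha>0$ it is bounded below $\alpha$. By Fodor there are $\varepsilon<\lambda$ and a stationary set of $\alpha$ with $D_\alpha\subseteq\varepsilon$. There are at most $|\varepsilon|+\aleph_0<\lambda$ pairs $(D,\varphi)$ with $D\subseteq\varepsilon$ finite and $\varphi:D\to S$. So for unboundedly many of these $\alpha$, forming a set $T$, the pair $(D_\alpha,F_\alpha\restriction D_\alpha)$ is the same. For $\alpha<\beta$ in $T$ this gives $F_\alpha=F_\beta\restriction\alpha$. $\square$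

**The algebra of a coherent family.** Let a coherent family be given. Write $\mu_\alpha=\mu_{F_\alpha}$, let $N_\alpha$ be its null ideal in $\Sigma_\alpha$, and put
$$\Sigma=\bigcup_{\alpha<\lambda}\Sigma_\alpha,\qquad N=\bigcup_{\alpha<\lambda}N_\alpha,\qquad \mathcal B=\Sigma/N .\tag{1}$$
Since $\operatorname{cf}\lambda>\omega$, $\Sigma$ is a $\sigma$-algebra. For $\alpha<\beta$ the restriction $\mu_\beta\restriction\Sigma_\alpha$ is the product measure of $F_\beta\restriction\alpha=^*F_\alpha$, so Lemma 4.1 gives $N_\beta\cap\Sigma_\alpha=N_\alpha$. It follows that $N\cap\Sigma_\alpha=N_\alpha$: if $E\in\Sigma_\alpha$ lies in $N_\beta$ and $\beta\ge\alpha$, use the equation; if $\beta<\alpha$, then $N_\beta=N_\alpha\cap\Sigma_\beta\subseteq N_\alpha$. Finally $N$ is a $\sigma$-ideal of $\Sigma$. Countably many members lie in one $N_\beta$, so their union does. If $E\subseteq E'\in N$ and $E\in\Sigma$, then both sets lie in some $\Sigma_\beta$, so $E'\in N_\beta$ and $E\in N_\beta$.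

Let $\mathcal B_\alpha$ be the image of $\Sigma_\alpha$ in $\mathcal B$. Then $\mathcal B_\alpha\cong\Sigma_\alpha/N_\alpha$ carries the strictly positive countably additive probability induced by $\mu_\alpha$, again written $\mu_\alpha$. Suprema of sequences in $\mathcal B$ are classes of unions. So $\mathcal B$ is $\sigma$-complete, each $\mathcal B_\alpha$ is closed under countable suprema of $\mathcal B$, and $\mathcal B$ is the increasing union of the $\mathcal B_\alpha$.

**Trivial families give measure algebras.** If $F_\alpha=^*F\restriction\alpha$ for all $\alpha$, then $\mu_F$ is a probability on $\Sigma(\lambda)=\Sigma$ whose restriction to $\Sigma_\alpha$ has null ideal $N_\alpha$, by Lemma 4.1. So its null ideal is $N$, and $\mathcal B$ is a measure algebra. We need a nontrivial family, and in Section 5 we shall see that, under $(\mathrm A)_\lambda$, nontriviality is enough.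

**Where a recursive construction stops.** Try to choose the $F_\alpha$ one after another. At successors let $F_{\alpha+1}=F_\alpha\cup\{(\alpha,s)\}$. At $\delta$ of cofinality $\omega$ choose $\alpha_0<\alpha_1<\cdots$ with supremum $\delta$, and let $F_\delta$ agree with $F_{\alpha_0}$ on $\alpha_0$ and with $F_{\alpha_{n+1}}$ on $[\alpha_n,\alpha_{n+1})$. Below $\alpha_n$ only finitely many blocks are involved, so $F_\delta\restriction\alpha_n=^*F_{\alpha_n}$, and coherence with all $F_\gamma$, $\gamma<\delta$, follows. The trouble comes at $\delta=\omega_1$. By Lemma 4.2 for $\omega_1$ in place of $\lambda$, a continuation $F_{\omega_1}$ exists only if the family built so far is trivial. Nontrivial coherent families of length $\omega_1$ exist: $\square(\omega_1)$ holds, and Proposition 6.1 below applies to $\lambda=\omega_1$. So careless choices lead to a dead end there. We need a family that is trivialized at every $\delta<\lambda$ (by $F_\delta$) and is not trivialized at $\lambda$. A $\square(\lambda)$-sequence has this shape: $C_\delta$ agrees with the earlier $C_\beta$ at its own limit points, and no single $C$ does this at $\lambda$. Section 6 turns the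 one object into the other by a uniform definition, with no recursion.

## 5. A nontrivial coherent family yields $(*)_\lambda$

**Theorem 5.1.** Let $\lambda$ be regular uncountable with $(\mathrm A)_\lambda$, let $S$ be a countable set and $F_\alpha:\alpha\to S$ $(\alpha<\lambda)$ functions satisfying (a) and (b). Then $(*)_\lambda$ holds.

*Proof.* Let $\mathcal B$ be the algebra (1). We check the clauses of $(*)_\lambda$; the last is where (b) enters.

**Step 1: $\mathcal B$ is ccc and complete.** This step shows that suprema in $\mathcal B$ reduce to countable ones. An antichain of size $\aleph_1$ would lie in one $\mathcal B_\alpha$, because $\aleph_1<\lambda=\operatorname{cf}\lambda$ by $(\mathrm A)_\lambda$. But $\mathcal B_\alpha$ carries a strictly positive probability, so by Fact 1.2 it is ccc. Hence $\mathcal B$ is ccc. By Fact 1.1 it is complete, and each $\mathcal B_\alpha$, being closed under countable suprema, is a complete subalgebra of $\mathcal B$.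

**Step 2: $\mathcal B$ is weakly distributive.** The aim is to push the problem into one $\mathcal B_\alpha$. Given countable maximal antichains $P_n$ and $b\ne0$, the countably many elements involved lie in some $\mathcal B_\alpha$, and $\bigvee P_n=1$ holds there too. Choose finite $F_n\subseteq P_n$ with $\mu_\alpha(b\setminus\bigvee F_n)<2^{-n-2}\mu_\alpha(b)$ and put $c=b\wedge\bigwedge_n\bigvee F_n$. Then $\mu_\alpha(c)\ge\frac12\mu_\alpha(b)>0$.

**Step 3: $|\mathcal B|=\lambda$.** By Fact 1.3 and $(\mathrm A)_\lambda$, $|\mathcal B_\alpha|\le|\Sigma_\alpha|\le(|\alpha|+\aleph_0)^{\aleph_0}<\lambda$, so $|\mathcal B|\le\lambda$. For $\xi<\eta<\alpha$, with $p=\mu_\alpha(x_\xi)$ and $q=\mu_\alpha(x_\eta)$, independence gives $\mu_\alpha(x_\xi\triangle x_\eta)=p(1-q)+q(1-p)>0$. So the $x_\xi$ represent $\lambda$ distinct elements.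

**Step 4: small complete subalgebras are measure algebras.** Let $\mathcal A$ be a complete subalgebra with $|\mathcal A|<\lambda$. Each element of $\mathcal A$ lies in some $\mathcal B_\alpha$, so by regularity of $\lambda$ all of $\mathcal A$ lies in one $\mathcal B_\alpha$. Suprema in $\mathcal A$, in $\mathcal B_\alpha$ and in $\mathcal B$ agree, so $\mu_\alpha\restriction\mathcal A$ is a strictly positive countably additive probability.

**Step 5: a measure on $\mathcal B$ would remember each $F_\alpha$ outside a countable set.** Suppose $\mathcal B$ is a measure algebra. Composing its measure with $\Sigma\to\mathcal B$, we get a countably additive probability $m$ on $\Sigma$ with null ideal exactly $N$. For each $\alpha$, the measures $m\restriction\Sigma_\alpha$ and $\mu_\alpha$ both have null ideal $N_\alpha$. By Radon–Nikodym there is a $\Sigma_\alpha$-measurable density $h_\alpha$ of $m\restriction\Sigma_\alpha$ with respect to $\mu_\alpha$. Each of the countably many sets $\{h_\alpha>r\}$, $r\in\mathbb Q$, depends on countably many coordinates, so $h_\alpha$ is $\Sigma(a_\alpha)$-measurable for some countable $a_\alpha\subseteq\alpha$. If $\xi\in\alpha\setminus a_\alpha$,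 then $x_\xi$ is $\mu_\alpha$-independent of $\Sigma(a_\alpha)$, so
$$m(x_\xi)=\int_{x_\xi}h_\alpha\,d\mu_\alpha=\mu_\alpha(x_\xi)\int h_\alpha\,d\mu_\alpha=p_{F_\alpha(\xi)} .\tag{2}$$
The left side does not mention $\alpha$. Define $F:\lambda\to S$ by $F(\xi)=s$ if $m(x_\xi)=p_s$, and $F(\xi)=s_0$, a fixed element, if there is no such $s$; the $p_s$ are distinct, so $F$ is well defined. By (2),
$$F(\xi)=F_\alpha(\xi)\qquad\text{for all }\alpha<\lambda\text{ and }\xi\in\alpha\setminus a_\alpha .\tag{3}$$

**Step 6: countable errors are pressed down.** This is the argument of Lemma 4.2 with countable sets in place of finite ones, and it is here that the arithmetic is used. Since $\lambda>\omega_1$ is regular, $\{\alpha<\lambda:\operatorname{cf}\alpha=\omega_1\}$ is stationary, and for such $\alpha$ the countable set $a_\alpha$ is bounded in $\alpha$. By Fodor there are a stationary set $T_0$ and $\varepsilon<\lambda$ with $a_\alpha\subseteq\varepsilon$ for $\alpha\in T_0$. There are at most $(|\varepsilon|+\aleph_0)^{\aleph_0}<\lambda$ pairs $(a,\varphi)$ with $a\subseteq\varepsilon$ countable and $\varphi:a\to S$. So there are an unbounded $T\subseteq T_0$ and one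 pair $(a,\varphi)$ with $a_\alpha=a$ and $F_\alpha\restriction a=\varphi$ for all $\alpha\in T$. Let $F'$ equal $\varphi$ on $a$ and $F$ off $a$. By (3), $F_\alpha=F'\restriction\alpha$ for every $\alpha\in T$. Hence $F_\alpha=F_\beta\restriction\alpha$ for $\alpha<\beta$ in $T$, against (b). $\square$

## 6. Walks along a $\square(\lambda)$-sequence

**Proposition 6.1.** Assume $\square(\lambda)$. There are functions $F_\alpha:\alpha\to S$ $(\alpha<\lambda)$, $S=\mathbb Z\times\{0,1\}$, satisfying (a) and (b).

Together with Theorem 5.1 this proves Theorem 3.1.

**Definition (walk).** Fix a $\square(\lambda)$-sequence and put $C_0=\emptyset$, $C_{\alpha+1}=\{\alpha\}$. For $\xi\le\alpha<\lambda$ the *walk* from $\alpha$ to $\xi$ is $\alpha_0=\alpha$, $\alpha_{i+1}=\min(C_{\alpha_i}\setminus\xi)$ as long as $\alpha_i>\xi$. The set $C_{\alpha_i}\setminus\xi$ is nonempty when $\alpha_i>\xi$, and the ordinals $\alpha_i\ge\xi$ strictly decrease, so $\alpha_n=\xi$ for some $n$. Put $\rho(\xi,\alpha)=n$, the number of steps.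

Example A: suppose $C_\omega=\omega$ and $C_{\omega\cdot2}=\{\omega+n:0<n<\omega\}$. The walk from $\omega\cdot2+1$ to $3$ is $\omega\cdot2+1,\ \omega\cdot2,\ \omega+1,\ \omega,\ 3$, so $\rho(3,\omega\cdot2+1)=4$. The walk to $\omega$ is the same without the last step, so $\rho(\omega,\omega\cdot2+1)=3$.

Example B: suppose instead $C_\omega=\omega$ and $C_{\omega\cdot2}=\omega\cdot2$, which is coherent at $\omega$. The walk from $\omega\cdot2+1$ to $3$ is $\omega\cdot2+1,\ \omega\cdot2,\ 3$, and the walk to $\omega$ is $\omega\cdot2+1,\ \omega\cdot2,\ \omega$. Both have $2$ steps.

**Why $\rho$ itself does not work.** A natural first try is $F_\alpha(\xi)=\rho(\xi,\alpha)$. In Example B, $\rho(n,\omega\cdot2)=1$ and $\rho(n,\omega\cdot2+1)=2$ for all $n<\omega$, so (a) fails. The two functions differ by a constant, and Lemma 6.2 shows that just below any limit $\delta$ the functions $\rho(\cdot,\alpha)$ and $\rho(\cdot,\delta)$ always differ by a constant. Passing to the differences $\rho(\xi+1,\alpha)-\rho(\xi,\alpha)$ removes the constant. For (b), however, we shall want to recover $\rho(\cdot,\alpha)$ by induction from $F_\alpha$, and differences say nothing about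 the value at a limit ordinal. The constant just below $\delta$ nearly determines this value. In Example A it is $3$ below $\omega$ (as $\rho(n,\omega\cdot2+1)=4=3+\rho(n,\omega)$), and $\rho(\omega,\omega\cdot2+1)=3$. In Example B it is $1$, and $\rho(\omega,\omega\cdot2+1)=2$. The discrepancy is $0$ or $1$ and depends on whether the last step of the walk arrives at a limit point. So we record one more bit.

**Definition (the functions).** For $\xi<\alpha$, let $\alpha_0,\dots,\alpha_n=\xi$ be the walk; then $n\ge1$ and $\xi\in C_{\alpha_{n-1}}$. Let $j_\alpha(\xi)=1$ if $\xi$ is a limit point of $C_{\alpha_{n-1}}$ and $j_\alpha(\xi)=0$ otherwise. Put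
$$F_\alpha(\xi)=\bigl(\rho(\xi+1,\alpha)-\rho(\xi,\alpha),\ j_\alpha(\xi)\bigr)\qquad(\xi<\alpha).$$
For limit $\delta<\alpha$ put $c_\alpha(\delta)=\rho(\delta,\alpha)-j_\alpha(\delta)\ge0$, and for limit $\delta$ put $c_\delta(\delta)=0$.

Example: with $\alpha=\omega\cdot 2+1$, in Example A $j_\alpha(\omega)=0$ and $c_\alpha(\omega)=3$; in Example B $j_\alpha(\omega)=1$ and $c_\alpha(\omega)=1$.

**Lemma 6.2.** For limit $\delta\le\alpha<\lambda$ (with $\delta>0$) there is $\eta<\delta$ such that for all $\xi\in(\eta,\delta)$:
$$\rho(\xi,\alpha)=c_\alpha(\delta)+\rho(\xi,\delta)\quad\text{and}\quad j_\alpha(\xi)=j_\delta(\xi).\tag{4}$$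

*Proof.* For $\delta=\alpha$ this is trivial. Let $\delta<\alpha$ and let $\alpha_0,\dots,\alpha_n=\delta$ be the walk from $\alpha$ to $\delta$.

**Step 1: walks to ordinals just below $\delta$ start like the walk to $\delta$.** For $i<n-1$ we have $\alpha_{i+1}>\delta$, so $\delta\notin C_{\alpha_i}$. Then $\sup(C_{\alpha_i}\cap\delta)<\delta$, because $C_{\alpha_i}$ is closed in $\alpha_i>\delta$. (If $\alpha_i$ is a successor, then $C_{\alpha_i}\cap\delta=\emptyset$.) Let $\eta_0<\delta$ bound these finitely many suprema. For $\xi\in(\eta_0,\delta)$ and $i<n-1$ the set $C_{\alpha_i}$ has no elements in $[\xi,\delta)$, so $\min(C_{\alpha_i}\setminus\xi)=\min(C_{\alpha_i}\setminus\delta)=\alpha_{i+1}$. Hence the walk from $\alpha$ to $\xi$ starts with $\alpha_0,\dots,\alpha_{n-1}$. It remains to see what it does at $\alpha_{n-1}$; note $\delta\in C_{\alpha_{n-1}}$.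

**Step 2: the case $j_\alpha(\delta)=0$.** Here the walk passes through $\delta$. Since $\delta$ is not a limit point of $C_{\alpha_{n-1}}$, $\eta=\max(\eta_0,\sup(C_{\alpha_{n-1}}\cap\delta))<\delta$. For $\xi\in(\eta,\delta)$ the next ordinal after $\alpha_{n-1}$ is $\delta$, and then the walk is the walk from $\delta$ to $\xi$. So $\rho(\xi,\alpha)=n+\rho(\xi,\delta)$, and $c_\alpha(\delta)=n$. As $\rho(\xi,\delta)\ge1$, the penultimate ordinals of the walks from $\alpha$ and from $\delta$ coincide, so $j_\alpha(\xi)=j_\delta(\xi)$.

**Step 3: the case $j_\alpha(\delta)=1$.** Here $\alpha_{n-1}$ behaves as if it were $\delta$. A set $C_{\gamma+1}$ has one element and no limit points that belong to it, so $\alpha_{n-1}$ is a limit ordinal, and coherence gives $C_{\alpha_{n-1}}\cap\delta=C_\delta$. Let $\eta=\eta_0$. For $\xi\in(\eta,\delta)$, $\min(C_{\alpha_{n-1}}\setminus\xi)=\min(C_\delta\setminus\xi)$, so the walks from $\alpha_{n-1}$ and from $\delta$ to $\xi$ agree after their first step. Thus $\rho(\xi,\alpha)=n-1+\rho(\xi,\delta)$, and $c_\alpha(\delta)=n-1$. The penultimate ordinals agree unless both walks have only one step; then they are $\alpha_{n-1}$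 and $\delta$. In that case $\xi<\delta$ is a limit point of $C_{\alpha_{n-1}}$ if and only if it is one of $C_\delta=C_{\alpha_{n-1}}\cap\delta$. So $j_\alpha(\xi)=j_\delta(\xi)$ always. $\square$

*Proof of (a).* Let $\alpha<\beta$ and suppose $F_\alpha(\xi)\ne F_\beta(\xi)$ for infinitely many $\xi<\alpha$. Let $\delta\le\alpha$ be the supremum of the first $\omega$ of them. Apply Lemma 6.2 to $(\delta,\alpha)$ and $(\delta,\beta)$. For all large enough $\xi<\delta$, (4) holds at $\xi$ and at $\xi+1<\delta$. The constants cancel in the differences, so $F_\alpha(\xi)=F_\delta(\xi)=F_\beta(\xi)$. This contradicts the choice of $\delta$. $\square$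

*Proof of (b).* Suppose $T\subseteq\lambda$ is unbounded and $F_\alpha=F_\beta\restriction\alpha$ for $\alpha<\beta$ in $T$. We produce a thread.

**Step 1: from $F$ back to $\rho$.** Since $\rho$ takes countably many values, we may shrink $T$ so that $0\notin T$ and $\rho(0,\alpha)$ is constant for $\alpha\in T$. We claim $\rho(\xi,\alpha)=\rho(\xi,\beta)$ for $\xi<\alpha<\beta$ with $\alpha,\beta\in T$, by induction on $\xi$. The case $\xi=0$ is arranged. The step from $\xi$ to $\xi+1$ holds because the first coordinates of $F_\alpha(\xi)$ and $F_\beta(\xi)$ agree. At a limit $\delta<\alpha$, Lemma 6.2 gives for large $\xi<\delta$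
$$c_\alpha(\delta)=\rho(\xi,\alpha)-\rho(\xi,\delta),\qquad c_\beta(\delta)=\rho(\xi,\beta)-\rho(\xi,\delta),$$
and these are equal by the induction hypothesis. Since $j_\alpha(\delta)=j_\beta(\delta)$ by the second coordinate, $\rho(\delta,\alpha)=c_\alpha(\delta)+j_\alpha(\delta)=\rho(\delta,\beta)$.

**Step 2: constant walk lengths, and a minimal choice.** By Step 1, for each $\xi$ the number $\rho(\xi,\alpha)$ is the same for all $\alpha\in T$ above $\xi$. It takes one value $n$ for unboundedly many $\xi$. So there is an unbounded $H\subseteq\lambda$ with
$$\rho(\xi,\alpha)=n\quad\text{for all }\xi\in H,\ \alpha\in T,\ \xi<\alpha.\tag{5}$$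
From now on forget the original $T$. Among all triples $(H,T,n)$ with $H,T$ unbounded in $\lambda$ that satisfy (5), choose one with $n$ minimal.

**Step 3: the constants $c_\alpha(\delta)$ do not depend on $\alpha$.** Let $K$ be the club of limit points of $H$ below $\lambda$. For $\delta\in K$ and $\alpha\in T$ with $\alpha>\delta$, Lemma 6.2 and (5) give $n=c_\alpha(\delta)+\rho(\xi,\delta)$ for all large $\xi\in H\cap\delta$. Comparing two such $\alpha$ at a common $\xi$, we see that $c_\alpha(\delta)=:c(\delta)$ is independent of $\alpha$. Moreover $\rho(\xi,\delta)=n-c(\delta)$ for all large $\xi\in H\cap\delta$.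

**Step 4: $c(\delta)=0$ on a club, by minimality.** Suppose $K_1=\{\delta\in K:c(\delta)\ge1\}$ is stationary. For $\delta\in K_1$ choose $\eta_\delta<\delta$ with $\rho(\xi,\delta)=n-c(\delta)$ for all $\xi\in H\cap(\eta_\delta,\delta)$. By Fodor, and since $c(\delta)\le n$ takes finitely many values, there is a stationary $T'\subseteq K_1$ on which $\eta_\delta=\eta$ and $c(\delta)=c\ge1$ are constant. Then $(H\setminus(\eta+1),T',n-c)$ satisfies (5), against the minimality of $n$. So $K_1$ is not stationary, and there is a club $K'\subseteq K$ with $c(\delta)=0$ for all $\delta\in K'$.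

**Step 5: the thread.** Let $\delta\in K'$ and $\alpha\in T$, $\alpha>\delta$. From $c_\alpha(\delta)=0$ we get $1\le\rho(\delta,\alpha)=j_\alpha(\delta)\le1$. So the walk from $\alpha$ to $\delta$ has one step, $\delta$ is a limit point of $C_\alpha$, and by coherence $C_\alpha\cap\delta=C_\delta$. For $\delta<\delta'$ in $K'$ take $\alpha\in T$ above $\delta'$; then $C_{\delta'}\cap\delta=C_\alpha\cap\delta'\cap\delta=C_\delta$. Let $C=\bigcup_{\delta\in K'}C_\delta$. Then $C\cap\delta=C_\delta$ for $\delta\in K'$, and $C$ is unbounded in $\lambda$. Let $\gamma<\lambda$ be a limit point of $C$ and take $\delta\in K'$ above $\gamma$. Then $\gamma$ is a limit point of $C\cap\delta=C_\delta$, so $\gamma\in C_\delta\subseteq C$ because $C_\delta$ is closed in $\delta$, and $C_\gamma=C_\delta\cap\gamma=C\cap\gamma$ by coherence. So $C$ is closed and it is a thread, a contradiction. This proves (b), Proposition 6.1 and Theorem 3.1. $\square$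

## 7. Aronszajn trees, weakly compact and strongly compact cardinals

The main theorem is now proved. This section asks how far its hypothesis is from necessary, and what kind of algebra can occur. A *$\lambda$-Aronszajn tree* is a tree of height $\lambda$ with all levels of size $<\lambda$ and no cofinal branch. For example, a tree of height $\omega_1$ with countable levels and no uncountable branch is an $\omega_1$-Aronszajn tree. A *weakly compact* cardinal is an inaccessible $\lambda$ for which there is no $\lambda$-Aronszajn tree. All weakly compact cardinals here are uncountable.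

We need one form of the Radon–Nikodym theorem.

**Fact 7.1.** Let $\nu,\nu'$ be strictly positive countably additive probabilities on a $\sigma$-complete algebra $\mathcal B$. There is a sequence $\langle c_r:r\in\mathbb Q\rangle$ in $\mathcal B$ with
$$\nu'(b)=\lim_{n\to\infty}\ \sum_{k\ge1}2^{-n}\,\nu(b\wedge c_{k2^{-n}})\qquad(b\in\mathcal B).\tag{6}$$
So $\nu'$ is determined by $\nu$ and a countable sequence from $\mathcal B$.

*Proof.* By the Loomis–Sikorski theorem $\mathcal B\cong\Sigma/N$ for a $\sigma$-algebra of sets $\Sigma$ and a $\sigma$-ideal $N$. Both measures lift to measures on $\Sigma$ with null ideal $N$. Let $h$ be a density of $\nu'$ with respect to $\nu$, which may be taken everywhere positive, and let $c_r$ be the class of $\{h>r\}$. The function $\sum_{k\ge1}2^{-n}1_{\{h>k2^{-n}\}}$ is the largest multiple of $2^{-n}$ strictly below $h$. It increases to $h$ as $n\to\infty$, so (6) follows by monotone convergence. $\square$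

**Theorem 7.2.** Suppose $(\mathrm A)_\lambda$. Then $(*)_\lambda$ implies that there is a $\lambda$-Aronszajn tree. In particular $(*)_\lambda$ fails if $\lambda$ is weakly compact.

*Proof.* Let $\mathcal B=\{b_i:i<\lambda\}$ witness $(*)_\lambda$ and let $\mathcal B_\alpha$ be the complete subalgebra generated by $\{b_i:i<\alpha\}$. By Fact 1.3, $|\mathcal B_\alpha|\le(|\alpha|+2)^{\aleph_0}<\lambda$, so $\mathcal B_\alpha$ is a measure algebra. Let level $\alpha$ of a tree consist of the pairs $(\alpha,\nu)$ with $\nu$ a strictly positive countably additive probability on $\mathcal B_\alpha$, and put $(\alpha,\nu)\le(\beta,\nu')$ if $\alpha\le\beta$ and $\nu=\nu'\restriction\mathcal B_\alpha$. The predecessors of $(\beta,\nu')$ are the pairs $(\alpha,\nu'\restriction\mathcal B_\alpha)$, $\alpha<\beta$, so this is a tree. Its levels are nonempty. Fix one $\nu$ on level $\alpha$; by Fact 7.1 every member of the level is determined by a countable sequence from $\mathcal B_\alpha$, so the level has size at most $|\mathcal B_\alpha|^{\aleph_0}<\lambda$. A cofinal branch would give a strictly positive probability on $\bigcup_\alpha\mathcal B_\alpha=\mathcal B$. It would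 be countably additive, because every countable sequence lies in some $\mathcal B_\alpha$. This is impossible, as $\mathcal B$ is not a measure algebra. Finally, a weakly compact $\lambda$ is inaccessible, so $(\mathrm A)_\lambda$ holds, and there is no $\lambda$-Aronszajn tree. $\square$

We quote a theorem of Jensen and Todorcevic: *if $\lambda\ge\omega_2$ is regular and not weakly compact in $L$, then $\square(\lambda)$ holds.* (See S. Todorcevic, *Partitioning pairs of countable ordinals*, Acta Math. 159 (1987), and *Walks on Ordinals and Their Characteristics*, §7.1.) Under $(\mathrm A)_\lambda$ we have $\lambda>2^{\aleph_0}$, so $\lambda\ge\omega_2$. Theorems 3.1 and 7.2 give the following.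

**Corollary 7.3.** Assume $V=L$, $\lambda$ regular uncountable, and $(\mathrm A)_\lambda$. Then $(*)_\lambda$ holds if and only if $\lambda$ is not weakly compact.

**Corollary 7.4.** If $\kappa=\kappa^{\aleph_0}$ is uncountable and $(*)$ fails for $\kappa$, then $\kappa^+$ is weakly compact in $L$.

For Corollary 7.4: if $\kappa^+$ were not weakly compact in $L$, then $\square(\kappa^+)$ would hold, and so would $(*)$.

Next we show that Corollary 7.4 is optimal in consistency strength. The plan is to collapse a weakly compact $\lambda$ to $\kappa^+$ and to use an elementary embedding to put a measure on a supposed witness, first in a further forcing extension. The following lemma brings the measure back.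

**Lemma 7.5.** Let $\mathcal B$ be a complete Boolean algebra and $P$ a $\sigma$-closed forcing which forces that $\mathcal B$ carries a strictly positive countably additive probability. Then $\mathcal B$ is a measure algebra.

*Proof.* Let $\dot\mu$ be a name for the measure, and let $G\times H$ be $P\times P$-generic.

**Step 1: one of two generic measures is computed from the other.** $P\times P$ is $\sigma$-closed, so $V[G\times H]$ has no new $\omega$-sequences of elements of $V$. Hence $\mathcal B$ is $\sigma$-complete there with the same countable suprema, and $\mu_G=\dot\mu^G$, $\mu_H=\dot\mu^H$ are strictly positive countably additive probabilities on it there. By Fact 7.1 there is $\vec c=\langle c_r:r\in\mathbb Q\rangle$ such that (6) holds with $\nu'=\mu_G$ and $\nu=\mu_H$. The sequence $\vec c$ lies in $V$, so some $(p,q)\in G\times H$ forces this for a fixed $\vec c\in V$.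

**Step 2: $p$ decides $\dot\mu(b)$ for each $b\in\mathcal B$.** Otherwise there are $p_0,p_1\le p$ and a rational $r$ with $p_0\Vdash\dot\mu(b)<r$ and $p_1\Vdash\dot\mu(b)\ge r$. Take $H\ni q$ generic over $V$ and $G_i\ni p_i$ generic over $V[H]$, for $i=0,1$. In $V[H][G_i]$ the number $\mu_{G_i}(b)$ is given by the right side of (6) with $\nu=\mu_H$. That expression involves only $\vec c$, $\mu_H$ and $b$, so it has the same value for $i=0,1$, a contradiction.

**Step 3: the decided values form a measure.** Since $p$ decides $\dot\mu(b)<r$ for every rational $r$, it decides $\dot\mu(b)$ to be a certain real in $V$, and the map $b\mapsto$ (this real) is defined in $V$. Since $p$ forces $\dot\mu$ to be strictly positive and countably additive, the map is a strictly positive countably additive probability on $\mathcal B$. $\square$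

**Theorem 7.6.** Let $\lambda$ be weakly compact, $\kappa<\lambda$ regular uncountable, and $G$ generic for $P=\mathrm{Col}(\kappa,{<}\lambda)$. In $V[G]$: $\kappa^{<\kappa}=\kappa$, $\lambda=\kappa^+$, and $(*)$ fails for $\kappa$.

*Proof.* **Step 1: cardinals in $V[G]$.** $P$ is $\kappa$-closed and $\lambda$-cc, so $\lambda=\kappa^+$ in $V[G]$. No new sequences of length $<\kappa$ appear, so $(\kappa^{<\kappa})^{V[G]}$ is the old set, which has size $<\lambda$ in $V$ by inaccessibility and hence size $\kappa$ in $V[G]$.

**Step 2: the embedding.** Suppose $\mathcal B\in V[G]$ is as in $(*)$, with underlying set $\lambda$. By the $\lambda$-cc it has a name $\dot{\mathcal B}\in H(\lambda^+)$. We use the standard embedding property of weakly compact cardinals: there are transitive $M,N\models\mathrm{ZFC}^-$ of size $\lambda$, closed under $<\lambda$-sequences, with $V_\lambda\cup\{P,\dot{\mathcal B}\}\subseteq M$, and an elementary $j:M\to N$ with critical point $\lambda$. Conditions in $P$ are partial functions of size $<\kappa$ and lie in $V_\lambda$, so $j(p)=p$ for $p\in P$. Since $N$ is closed under $<\lambda$-sequences, $j(P)=\mathrm{Col}(\kappa,{<}j(\lambda))$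 is computed the same way in $N$ and in $V$, and $j(P)=P\times Q$ with $Q=\mathrm{Col}(\kappa,[\lambda,j(\lambda)))$. In $V[G]$, $Q$ is $\kappa$-closed: a decreasing sequence of length $<\kappa$ lies in $V$, where its union is a condition. Let $H$ be $Q$-generic over $V[G]$. Since $j''G=G\subseteq G\times H$, the map $\tau^G\mapsto j(\tau)^{G\times H}$ lifts $j$ to an elementary $j:M[G]\to N[G][H]$.

**Step 3: $M[G]$ is closed under $<\lambda$-sequences in $V[G]$.** Let $\langle x_i:i<\gamma\rangle\in V[G]$ with $\gamma<\lambda$ and $x_i\in M[G]$, and choose in $V[G]$ names $\tau_i\in M$ for the $x_i$. Let $\dot f$ be a name for $i\mapsto\tau_i$ and let $p\in G$ force that its values lie in $M$. In $V$, choose for each $i$ a maximal antichain below $p$ of conditions deciding $\dot f(i)$. It has size $<\lambda$. The table of all triples (ordinal $i$, condition, decided name) is a subset of $M$ of size $<\lambda$, so it lies in $M$. From it and $G$ one computes $\langle x_i\rangle$ in $M[G]$.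

**Step 4: what $M[G]$ knows.** In $V[G]$ the algebra $\mathcal B$ is ccc, so its complete subalgebras are its $\sigma$-subalgebras (Fact 1.1). We claim that $M[G]$ satisfies: "$\mathcal B$ is $\sigma$-complete and ccc, every $\sigma$-subalgebra of $\mathcal B$ of size $<\lambda$ carries a strictly positive countably additive probability, $\lambda=\kappa^+$ and $\kappa^{\aleph_0}=\kappa$". By Step 3, $M[G]$ contains every subset of $M[G]$ in $V[G]$ of size $<\lambda$. So it has the same countable subsets of $\mathcal B$ as $V[G]$, and a $\sigma$-subalgebra of size $<\lambda$ in $M[G]$ is one in $V[G]$. A measure on it in $V[G]$ is an object of size $<\lambda$, hence lies in $M[G]$. Surjections from $\kappa$ onto ordinals below $\lambda$ and an enumeration of $\kappa^{\omega}$ in type $\kappa$ lie in $M[G]$ for the same reason.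

**Step 5: a measure on $\mathcal B$ in $V[G][H]$.** Work in $N[G][H]$. As $j\restriction\lambda$ is the identity, $\mathcal B$ is a subalgebra of $j(\mathcal B)$. By elementarity $\kappa^{\aleph_0}=\kappa$ and $j(\lambda)=\kappa^+$, so $|\lambda|=\kappa$. By Fact 1.3 the $\sigma$-subalgebra $\mathcal A$ of $j(\mathcal B)$ generated by $\lambda$ has size at most $\kappa<j(\lambda)$. Hence $\mathcal A$ carries a strictly positive countably additive probability $m$. Let $\mu=m\restriction\mathcal B$, which is strictly positive. Let $\langle b_n\rangle\in V[G][H]$ be a sequence of elements of $\mathcal B$. Since $Q$ is $\sigma$-closed in $V[G]$, the sequence belongs to $V[G]$, hence to $M[G]$. So $j(\langle b_n\rangle)=\langle b_n\rangle$ lies in $N[G][H]$, and $\bigvee^{\mathcal B}b_n=j(\bigvee^{\mathcal B}b_n)=\bigvee^{j(\mathcal B)}b_n$. Therefore $\mu$ is countably additive on $\mathcal B$ in $V[G][H]$.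

**Step 6: back to $V[G]$.** As $H$ was arbitrary, $Q$ forces over $V[G]$ that $\mathcal B$ carries a strictly positive countably additive probability. By Lemma 7.5 applied in $V[G]$, $\mathcal B$ is a measure algebra there, a contradiction. $\square$

**Corollary 7.7.** The following theories are equiconsistent: (i) ZFC + "there is a weakly compact cardinal"; (ii) ZFC + "$(*)$ fails for some uncountable $\kappa=\kappa^{\aleph_0}$"; (iii) ZFC + CH + "$(*)$ fails for $\kappa=\omega_1$".

*Proof.* From (i) to (iii) use Theorem 7.6 with $\kappa=\omega_1$; there $\kappa^{<\kappa}=\kappa$ gives CH. From (iii) to (ii): CH gives $\omega_1^{\aleph_0}=\omega_1$. From (ii) to (i) use Corollary 7.4 and pass to $L$. $\square$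

So, if a weakly compact cardinal is consistent, the hypothesis $\square_\kappa$ cannot be dropped outright from Corollary 3.2. It can be weakened to $\square(\kappa^+)$, or just to the existence of a nontrivial coherent family as in Theorem 5.1.

A strongly compact cardinal gives failure everywhere above it. Recall that if $\theta$ is strongly compact and uncountable, then for every set $X$ with $|X|\ge\theta$ there is a $\theta$-complete ultrafilter on $\mathcal P_\theta(X)=\{x\subseteq X:|x|<\theta\}$ which is *fine*: it contains $\{x:b\in x\}$ for each $b\in X$.

**Theorem 7.8.** If $\theta$ is strongly compact (and uncountable), then $(*)$ fails for every $\kappa\ge\theta$.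

*Proof.* Let $\mathcal B$ be a ccc complete algebra of size $\kappa^+$ all of whose complete subalgebras of size $<\kappa^+$, hence all of size $<\theta$, are measure algebras. We show that $\mathcal B$ is a measure algebra. Let $j:V\to M$ be the ultrapower by a fine $\theta$-complete ultrafilter on $\mathcal P_\theta(\mathcal B)$, and let $Y\in M$ be the class of the identity function. By fineness $j''\mathcal B\subseteq Y$, and $Y\subseteq j(\mathcal B)$, $|Y|^M<j(\theta)$. In $M$, $j(\theta)$ is inaccessible and $j(\mathcal B)$ is ccc, so by Fact 1.3 the complete subalgebra of $j(\mathcal B)$ generated by $Y$ has size at most $(|Y|+2)^{\aleph_0}<j(\theta)$. By elementarity it carries, in $M$, a strictly positive countably additive probability $m$. By $\theta$-completeness $j$ fixes all ordinals below $\theta$, in particular every ordinal $\le\omega$, so for a sequence $\langle b_n\rangle$ in $\mathcal B$ we have $\langle j(b_n)\rangle=j(\langle b_n\rangle)\in M$ and $j(\bigvee_nb_n)=\bigvee_nj(b_n)$. Hence $b\mapsto m(j(b))$ is a strictly positive countably additive probability on $\mathcal B$. $\square$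

Finally, submeasures. A *submeasure* on $\mathcal B$ is a monotone, subadditive $\varphi:\mathcal B\to[0,\infty)$ with $\varphi(0)=0$. It is *continuous* if $\varphi(a_n)\to0$ whenever $a_n$ decreases to $0$. It is *uniformly exhaustive* if for every $\varepsilon>0$ there is $n$ such that no $n$ pairwise disjoint elements all have $\varphi\ge\varepsilon$. A complete algebra with a strictly positive continuous submeasure is a *Maharam algebra*. For example, a countably additive probability $m$ is a continuous submeasure, and it is uniformly exhaustive, because more than $1/\varepsilon$ disjoint elements cannot all have $m\ge\varepsilon$. So every measure algebra is a Maharam algebra.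

**Theorem 7.9.** Suppose $\lambda>2^{\aleph_0}$ and $\mathcal B$ is as in $(*)_\lambda$. Then $\mathcal B$ carries no strictly positive continuous submeasure; that is, $\mathcal B$ is not a Maharam algebra.

*Proof.* Suppose $\varphi$ is one. We use the Kalton–Roberts theorem (N. Kalton and J. Roberts, *Uniformly exhaustive submeasures and nearly additive set functions*, Trans. AMS 278 (1983); see also Fremlin, *Measure Theory* vol. 3): a complete Boolean algebra with a strictly positive, continuous, uniformly exhaustive submeasure is a measure algebra. Since $\mathcal B$ is not one, $\varphi$ is not uniformly exhaustive. So for some $\varepsilon>0$ there are, for each $n$, $n$ disjoint elements with $\varphi\ge\varepsilon$. Fix such elements for every $n$; there are countably many in all, and by Fact 1.3 they generate a complete subalgebra $\mathcal A$ of size at most $2^{\aleph_0}<\lambda$. So $\mathcal A$ carries a strictly positive countably additive probability $m$.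

We claim that there is $\delta>0$ such that $m(a)<\delta$ implies $\varphi(a)<\varepsilon$ for $a\in\mathcal A$. Otherwise pick $a_n\in\mathcal A$ with $m(a_n)<2^{-n}$ and $\varphi(a_n)\ge\varepsilon$. The elements $\bigvee_{n\ge k}a_n$ decrease as $k$ grows, and their measures are at most $2^{-k+1}$, so their infimum has measure $0$ and is $0$. But $\varphi(\bigvee_{n\ge k}a_n)\ge\varphi(a_k)\ge\varepsilon$, against continuity. By the claim, disjoint elements of $\mathcal A$ with $\varphi\ge\varepsilon$ all have $m\ge\delta$, so there are at most $1/\delta$ of them. This contradicts the choice of $\mathcal A$. $\square$
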